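# Undecidability of $\mathrm{FO}\mu$-definability for modal formulae: Löwenheim–Skolem against McKinsey

## 1. Transitivity, Löb and McKinsey as test cases for "no algorithm"

A modal formula, read as a statement about Kripke frames, expresses a condition that is second-order on its face: it must be true under every valuation. Sometimes the condition can be rewritten in a smaller logic. Take first-order logic with least fixed points as that smaller logic. Can a machine, given the modal formula, tell whether such a rewriting exists?

The first guess is *no*. This guess appears as a conjecture in the setting of "Algorithmic correspondence and completeness in modal logic", and it is correct. To see what a proof must produce, we fix the terms and try the question on three formulae by hand.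

**The modal side.** Let $\sigma$ be a finite non-empty set of unary modalities $\Box_i$, with duals $\Diamond_i$, and let $\mathrm{ML}(\sigma)$ be the modal language over a countable set of propositional variables. A frame $\mathfrak F=(W,(R_i)_i)$ has one binary relation for each modality. We write $\mathfrak F,w\Vdash\varphi$, and say that $\varphi$ is *valid at* $w$, if $\varphi$ is true at $w$ under every valuation. We write $\mathfrak F\Vdash\varphi$ if $\varphi$ is valid at every point.

**The logic $\mathrm{FO}\mu$.** Take first-order logic over the symbols $R_i$ and equality. If the unary predicate variable $P$ occurs only positively in $\theta$, allow the formula $[\mu P.\,y.\,\theta](t)$, where $t$ is a first-order variable. The formula $\theta$ may have other free first-order and unary predicate variables, which act as parameters, and fixed points may be nested. The free variables of $[\mu P.\,y.\,\theta](t)$ are $t$ and the free variables of $\theta$ other than $P$ and $y$. It says that $t$ lies in the least fixed point of the monotone operator $X\mapsto\{a:\theta(X,a)\}$.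

*Example.* Consider $[\mu P.\,y.\,\forall z(yRz\to P(z))](x)$. The operator is $F(X)=\{a:R[a]\subseteq X\}$, where $R[a]=\{b:aRb\}$. Its least fixed point $L$ is the set of points from which no infinite $R$-path starts. Indeed, if $a\notin L=F(L)$, then $a$ has a successor outside $L$, and repeating this gives an infinite path. Conversely, let $I$ be the set of points that start an infinite path. If $R[a]\cap I=\emptyset$, then $a\notin I$. So the complement of $I$ contains its image under $F$, and therefore contains $L$.

**Definability.** A formula $\varphi$ is *locally equivalent* to $\theta(x)$, which has $x$ as its only free first-order variable and no free predicate variables, if for all $\mathfrak F$ and $w$: $\mathfrak F,w\Vdash\varphi$ iff $\mathfrak F\models\theta[x:=w]$. It is *globally equivalent* to a sentence $\theta$ if for all $\mathfrak F$: $\mathfrak F\Vdash\varphi$ iff $\mathfrak F\models\theta$. Being locally (globally) $\mathrm{FO}\mu$-definable means having such a $\theta$ in $\mathrm{FO}\mu$; similarly for first-order logic. If $\theta(x)$ works locally, then $\forall x\,\theta(x)$ works globally.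

**Theorem (the conjecture, local reading).** For every fixed finite non-empty $\sigma$, there is no algorithm that decides, given $\varphi\in\mathrm{ML}(\sigma)$, whether $\varphi$ is locally $\mathrm{FO}\mu$-definable.

Now the tests. Write $\Box,\Diamond,R$ for $\Box_1,\Diamond_1,R_1$.

**Test 1: $\Diamond\Diamond p\to\Diamond p$.** It is valid at $w$ iff $R[w]$ is closed under $R$, that is, $wRy$ and $yRz$ imply $wRz$. If this holds, the implication is clear. If $wRy$, $yRz$ but not $wRz$, make $p$ true only at $z$. The answer is yes, already in first-order logic.

**Test 2: $\Box(\Box p\to p)\to\Box p$ (Löb's formula).** It is valid at $w$ iff $R[w]$ is closed under $R$ and no infinite path starts at $w$.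

Assume both conditions, and suppose that $\Box(\Box p\to p)$ is true at $w$ while some $y\in R[w]$ has $p$ false. Then $\Box p$ is false at $y$, so some successor $y'$ of $y$ has $p$ false, and $y'\in R[w]$. Repeating this gives an infinite path, a contradiction.

Conversely, suppose $wRy$, $yRz$, not $wRz$, and make $p$ false exactly at $y$ and $z$. The only point of $R[w]$ where $p$ is false is $y$, and $\Box p$ is false there because of $z$. So the antecedent is true at $w$ and the consequent is false. If instead an infinite path starts at $w$, make $p$ false exactly at the points that start an infinite path. Each of these has a successor of the same kind, so $\Box p\to p$ is true everywhere, while $\Box p$ is false at $w$.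

By the example above, Löb's formula is locally $\mathrm{FO}\mu$-definable. It is not locally first-order definable. Suppose $\theta(x)$ were a first-order local equivalent. Then the set $\{\theta(c_0)\}\cup\{c_iRc_{i+1}:i<\omega\}$ would be finitely satisfiable (use finite strict linear orders), hence satisfiable, and this gives an infinite path from $c_0$.

**Test 3: $\Box\Diamond p\to\Diamond\Box p$ (the McKinsey formula).** Here is a frame in the manner of van Benthem's frame for this formula. The points are $w$, $v_n$, $v_{n,0}$, $v_{n,1}$ for $n<\omega$, and $z_f$ for every $f:\omega\to\{0,1\}$. The point $w$ sees all $v_n$ and all $z_f$; $v_n$ sees $v_{n,0}$ and $v_{n,1}$; $v_{n,i}$ sees only itself; $z_f$ sees $v_{n,f(n)}$ for all $n$.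

The formula is valid in this frame. At $w$: if $\Box\Diamond p$ is true, then each $v_n$ sees some $v_{n,f(n)}$ where $p$ is true, and then $z_f\Vdash\Box p$. At every other point, the successors are points $v_{n,i}$, at which $\Diamond p$, $p$ and $\Box p$ agree, and there is at least one successor.

Now take a countable substructure (always: a subset with the restricted relations) that contains $w$ and all $v_n,v_{n,i}$. It contains only the $z_g$ with $g$ in some countable set $Z$. Choose $f$ with $f\notin Z$ and $1-f\notin Z$, and make $p$ true exactly at the points $v_{n,f(n)}$. Each $v_n$ satisfies $\Diamond p\wedge\neg\Box p$. For $g\in Z$, $g\neq1-f$ gives an $n$ with $g(n)=f(n)$, and $g\ne f$ gives an $n$ with $g(n)\neq f(n)$, so $z_g\Vdash\Diamond p\wedge\neg\Box p$. So the formula fails at $w$.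

Thus the McKinsey formula can be valid in an uncountable frame and lose validity in *every* countable substructure that contains a certain countable set. We turn this into a definition.

**Definition.** $\varphi\in\mathrm{ML}(\sigma)$ is an **LS-formula** if: whenever $\mathfrak F\Vdash\varphi$ and $X$ is an infinite set of points of $\mathfrak F$, there is a substructure $\mathfrak G\subseteq\mathfrak F$ containing $X$ with $|\mathfrak G|\le|X|$ and $\mathfrak G\Vdash\varphi$.

The McKinsey formula is not an LS-formula. Section 2 shows that every globally $\mathrm{FO}\mu$-definable formula is one. This gives the chain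
$$\text{locally FO-definable}\subseteq\text{locally FO}\mu\text{-definable}\subseteq\text{globally FO}\mu\text{-definable}\subseteq\text{LS}.\tag{1}$$
The tests show what to aim for: a computable family of formulae that are first-order when an undecidable question has answer yes, and not even LS when the answer is no.

**Theorem A.** Let $\mathcal C\subseteq\mathrm{ML}(\sigma)$ contain all locally first-order definable formulae and contain only LS-formulae. Then $\mathcal C$ is undecidable (indeed $\Sigma^0_1$-hard).

By (1), this applies to the class of locally $\mathrm{FO}\mu$-definable formulae, which is the conjecture, and also to the class of globally $\mathrm{FO}\mu$-definable formulae.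

## 2. A downward Löwenheim–Skolem lemma for least fixed points

**Lemma 1.** Let $\mathfrak A$ be a structure for the symbols $R_i$ with domain $A$, and $\emptyset\ne X\subseteq A$. There is a substructure $\mathfrak B\subseteq\mathfrak A$ with domain $B\supseteq X$, $|B|\le|X|+\aleph_0$, such that for every $\mathrm{FO}\mu$-formula $\theta$ without free predicate variables and all $\bar a\in B$: $\mathfrak A\models\theta[\bar a]$ iff $\mathfrak B\models\theta[\bar a]$.

For first-order logic one closes $X$ under Skolem functions and inducts on formulae. Try this here. At a formula $[\mu P.\,y.\,\theta](t)$ one must compare the least fixed point $L$ of an operator on $A$ with the least fixed point $L_B$ of the corresponding operator on $B$. The induction hypothesis concerns $\theta$, which has the free predicate variable $P$. To use it we must plug in a subset of $A$ for $P$, and a closure built from elements of $A$ gives no hypothesis about any subset. So we let the closure contain *subsets of $A$* and *ordinals* too, namely least fixed points, their stages and the ranks of their elements.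

*Stages, with an example.* For a monotone $F$ on $\mathcal P(A)$ put $Y_{<\xi}=\bigcup_{\eta<\xi}F(Y_{<\eta})$. The rank of $b\in L$ is the least $\xi$ with $b\in F(Y_{<\xi})$. For $F(Y)=\{a:R[a]\subseteq Y\}$ on a chain $\cdots Re_2Re_1Re_0$, where each $e_{j+1}$ sees only $e_j$, we get $Y_{<0}=\emptyset$, $Y_{<1}=\{e_0\}$, $Y_{<2}=\{e_0,e_1\}$, so $e_j$ has rank $j$. A further point that sees all the $e_j$ and nothing else has rank $\omega$.

*Proof.* Take $\neg,\wedge,\exists,\mu$ as primitive and let $\lambda=(|A|+\aleph_0)^+$.

**Step 1: stages reach the least fixed point.** This step makes rank available. Let $F$ be monotone on $\mathcal P(A)$. The sets $Y_{<\xi}$ increase with $\xi$ by definition. They cannot increase strictly at every step below $\lambda$, since that would give $\lambda>|A|$ different elements of $A$. So $Y_{<\xi}=Y_{<\xi+1}$ for some $\xi<\lambda$. By monotonicity, $Y_{<\xi+1}=\bigcup_{\eta\le\xi}F(Y_{<\eta})=F(Y_{<\xi})$. So $Y_{<\xi}$ is a fixed point. If $F(Z)\subseteq Z$, then by induction every $Y_{<\eta}\subseteq Z$. Hence $Y_{<\xi}$ is the least fixed point $L$; the stages stay constant from there on, and $L=\bigcup_{\xi<\lambda}Y_{<\xi}$. Every $b\in L$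 has a rank below $\lambda$, and if $d\in Y_{<\xi}$, then $d\in F(Y_{<\eta})$ for some $\eta<\xi$, so $d\in L$ has rank $<\xi$.

**Step 2: the closure.** This step builds $B$. Consider the three sorts $A$, $\mathcal P(A)$, $\lambda$, and the following finitary functions. There are countably many, since there are countably many formulae.

* For each formula $\exists y\,\theta$, a function $w_\theta(\bar a,\bar S)\in A$, which is some $b$ with $\mathfrak A\models\theta[\bar a,b,\bar S]$ if one exists, and arbitrary otherwise.
* For each $\theta$ with $P$ positive and distinguished variable $y$, let $F(Y)=\{b:\mathfrak A\models\theta[\bar a,b,\bar S,Y]\}$, with $L$ and $Y_{<\xi}$ as in Step 1. Take $\mathrm{lfp}_\theta(\bar a,\bar S)=L$, $\mathrm{st}_\theta(\bar a,\bar S,\xi)=Y_{<\xi}$, and $\mathrm{rk}_\theta(\bar a,\bar S,b)$, which is the rank of $b$ if $b\in L$ and $0$ otherwise.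

Let $N$ be the closure of $X$ under these functions. Then $|N|\le|X|+\aleph_0$. Let $B$ be the set of elements of $N$ of sort $A$, and $\mathfrak B$ the substructure with domain $B$.

**Step 3: truth is preserved.** This step proves a claim with set parameters; the lemma is the case of no set parameters.

*Claim.* For all $\theta$, all $\bar a\in B$ and all $\bar S\in N$ of sort $\mathcal P(A)$: $\mathfrak A\models\theta[\bar a,\bar S]$ iff $\mathfrak B\models\theta[\bar a,\bar S\cap B]$.

We induct on $\theta$. Atoms hold because $\mathfrak B$ is a substructure and $a\in S$ iff $a\in S\cap B$ for $a\in B$. Boolean connectives are clear. For $\exists y\,\theta$: if it is true in $\mathfrak A$, the witness $w_\theta(\bar a,\bar S)$ lies in $B$, and the induction hypothesis (IH) makes it a witness in $\mathfrak B$. If it is true in $\mathfrak B$ with witness $b\in B$, IH makes $b$ a witness in $\mathfrak A$.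

For $[\mu P.\,y.\,\theta](t)$ with parameters $\bar a,\bar S$, let $F,L,Y_{<\xi}$ be as in Step 2. Let $F_B(Z)=\{c\in B:\mathfrak B\models\theta[\bar a,c,\bar S\cap B,Z]\}$, which is monotone on $\mathcal P(B)$, with least fixed point $L_B$. Since $t$ denotes an element of $B$, it suffices to show $L\cap B=L_B$.

*Inclusion $L_B\subseteq L\cap B$.* Since $L=\mathrm{lfp}_\theta(\bar a,\bar S)\in N$, IH with $P$ interpreted as $L$ gives, for $c\in B$: $c\in F_B(L\cap B)$ iff $c\in F(L)=L$. So $L\cap B$ is a fixed point of $F_B$, and it contains the least one.

*Inclusion $L\cap B\subseteq L_B$.* We show by induction on $\xi$ that every $c\in L\cap B$ of rank $\xi$ lies in $L_B$. We have $\xi=\mathrm{rk}_\theta(\bar a,\bar S,c)\in N$, hence $Y_{<\xi}=\mathrm{st}_\theta(\bar a,\bar S,\xi)\in N$. As $c\in F(Y_{<\xi})$, IH gives $c\in F_B(Y_{<\xi}\cap B)$. Every $d\in Y_{<\xi}\cap B$ lies in $L$ and has rank $<\xi$, so $d\in L_B$. By monotonicity, $c\in F_B(L_B)=L_B$. $\blacksquare$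

**Consequence.** If $\varphi$ is globally equivalent to an $\mathrm{FO}\mu$-sentence $\theta$, then $\varphi$ is an LS-formula. Indeed, if $\mathfrak F\Vdash\varphi$ and $X$ is infinite, Lemma 1 gives $\mathfrak B\supseteq X$ with $|\mathfrak B|\le|X|+\aleph_0=|X|$ and $\mathfrak B\models\theta$, so $\mathfrak B\Vdash\varphi$. This proves the last inclusion in (1); the others are clear.

**Remark (FO(LFP)).** The proof works for fixed points of relations of arbitrary arity $r$. Use the sorts $\mathcal P(A^r)$, replace $S\cap B$ by $S\cap B^r$, and let ranks be attached to $r$-tuples. Step 1 needs $|A^r|<\lambda$, which holds since $|A^r|\le|A|+\aleph_0$. There are still countably many functions, and Step 3 shows $L\cap B^r=L_B$ word for word. So formulae that are globally definable in full FO(LFP) are LS-formulae too.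

## 3. A switch made of disjoint variables, and how dead ends break it

From now on all modal formulae that we construct use only $\Box_1$, and in all frames that we construct $R_i=\emptyset$ for $i\neq1$. A formula is *closed* if it contains no variables ($\top,\bot$ are allowed). If $\bot$ is not primitive, write $r\wedge\neg r$ with a reserved variable $r$. These occurrences of $r$ never affect truth, and we ignore them when we speak of the variables of a formula. The truth of a closed formula at a point does not depend on the valuation, and the standard translation, with $\Box\psi$ translated as $\forall y(xRy\to\dots)$, makes it first-order definable.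

* **(V1)** $\psi_1\wedge\psi_2$ is valid at $w$ iff both conjuncts are. $\Box\psi$ is valid at $w$ iff $\psi$ is valid at every $x\in R[w]$. If $\chi$ is closed, $\chi\to\psi$ is valid at $w$ iff $\chi$ is false at $w$ or $\psi$ is valid at $w$.
* **(V2)** If $\psi_1,\psi_2$ have no common variables, $\psi_1\vee\psi_2$ is valid at $w$ iff $\psi_1$ is valid at $w$ or $\psi_2$ is.
* **(V3)** $\Diamond\Diamond p\to\Diamond p$ is valid at $w$ iff $R[w]$ is closed under $R$.

(V1) only exchanges universal quantifiers, and in its last part $\chi$ has a fixed truth value at $w$. (V3) is Test 1. For (V2), if one valuation refutes $\psi_1$ at $w$ and another refutes $\psi_2$, take a valuation that agrees with the first on the variables of $\psi_1$ and with the second on those of $\psi_2$; it refutes both. The other direction is clear. Disjointness matters: $p\vee\neg p$ is valid at $w$, but neither disjunct is.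

(V2) gives a switch. Let $q$ be a variable not in $\beta$. When $\beta$ is valid at $w$, the disjunction $\beta\vee(\Box\Diamond q\to\Diamond\Box q)$ is valid at $w$ and the McKinsey formula is turned off. When $\beta$ is not valid at $w$, the disjunction is valid at $w$ iff the McKinsey formula is.

**The first reduction to try** is $\beta\vee\text{McKinsey}$ alone, with "$\beta$ is valid in all frames" as the yes case. This cannot work, because validity in all frames is decidable for basic modal formulae. We need $\beta$ to follow from *hypotheses*. So the next candidate is $\alpha\wedge(\beta\vee\text{McKinsey})$, where $\alpha$ is valid at $w$ iff some hypotheses hold, and the undecidable question is whether these force $\beta$. Three things go wrong.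

*First obstacle: reach.* The truth of a modal formula at $w$ depends only on points within a fixed number of steps from $w$, while an undecidable deduction needs its hypotheses arbitrarily far out. The cure is to put $\Diamond\Diamond p\to\Diamond p$ into $\alpha$. Then $R[w]$ is closed under $R$, and one $\Box$ at $w$ reaches every point that can be reached from $w$.

*Second obstacle: dead ends.* To build frames that code something, we want different kinds of points, told apart by closed formulae. But if every point of $R[w]$ has a successor and $R[w]$ is closed under $R$, then each closed formula has the same truth value at all points of $R[w]$. This follows by induction: Boolean combinations of constant formulae are constant, and $\Box\psi$ with $\psi$ constant on $R[w]$ has the same value as $\psi$, since successors exist and lie in $R[w]$. So $w$ must see dead ends. But if $w$ sees one dead end, then $\Box\Diamond q$ is false at $w$ under every valuation, and $\Box\Diamond q\to\Diamond\Box q$ is valid at $w$ no matter which points $z_f$ are present. *At exactly this point the gadget stops working.*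

*Third obstacle: the other points.* The LS property is about validity at all points. But $\alpha$ is meant only for $w$; in the coding frame of Section 5, already its conjunct $\Diamond\Diamond p\to\Diamond p$ fails to be valid at other points.

The last two obstacles have one cure: a closed formula $D_K$ that marks exactly the gadget points $v_\xi$ and $z_f$. Restrict the McKinsey formula to points marked $D_K$, and guard the whole formula by $\Diamond D_K$, which will be true only at $w$.

## 4. The McKinsey condition at points of height exactly $K$

**Height formulae.** Let $D_0=\Box\bot$ and $D_{j+1}=\Diamond\top\wedge\Box D_j$. If $D_j$ is true at $x$, then there is an $R$-path of length $j$ from $x$ and none of length $j+1$. For $j=0$, $x$ has no successor. If $D_{j+1}$ is true at $x$, there is a successor, it starts a path of length $j$, and a path of length $j+2$ from $x$ would give a path of length $j+1$ from a successor satisfying $D_j$. It follows that the $D_j$ are *pairwise exclusive*: if $i<j$, a point with $D_j$ starts a path of length $j\ge i+1$, so $D_i$ fails. Also, no $D_j$ holds at a point that starts an infinite path. For example, in the chain $e_2Re_1Re_0$ the point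 $e_j$ satisfies $D_j$; a point that sees exactly $e_0$ and $e_1$ satisfies no $D_j$.

For $K\ge2$ put
$$\rho_K=\Diamond D_K,\qquad\gamma_K=\Box(D_K\to\Diamond q)\to\Diamond(D_K\wedge\Box q).$$

**Definition.** $(\mathfrak A,w)$, with $\mathfrak A=(W,R)$, is **$K$-good** if

* (i) $R[w]=W\setminus\{w\}$ and no point sees $w$;
* (ii) no point of $W\setminus\{w\}$ satisfies $D_K$;
* (iii) some $e\in W\setminus\{w\}$ satisfies $D_{K-2}$.

*Smallest example.* $W=\{w,e_0\}$ with the single arrow $wRe_0$ is $2$-good: $e_0$ satisfies $D_0$ and hence not $D_2$.

**The extension.** Let $(\mathfrak A,w)$ be $K$-good, with $e$ fixed as in (iii), $\kappa\ge|W|$ an infinite cardinal, and $Z\subseteq{}^\kappa2$, the set of functions $\kappa\to\{0,1\}$. Let $\mathfrak A^\kappa_Z$ be $\mathfrak A$ with new distinct points $v_\xi,v_{\xi,0},v_{\xi,1}$ $(\xi<\kappa)$ and $z_f$ $(f\in Z)$ and these new arrows: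

* $w$ sees all new points;
* $v_\xi Rv_{\xi,0}$ and $v_\xi Rv_{\xi,1}$;
* $v_{\xi,i}Re$;
* $z_fRv_{\xi,f(\xi)}$ for all $\xi<\kappa$.

This is the frame of Test 3, with $\kappa$ in place of $\omega$ and with the loops at the $v_{\xi,i}$ replaced by an arrow into $\mathfrak A$ that fixes the height.

**Lemma 2.** Let $(\mathfrak A,w)$ be $K$-good.

1. In every $\mathfrak A^\kappa_Z$, $W\setminus\{w\}$ is closed under $R$, so truth of closed formulae at its points is as in $\mathfrak A$. Also $R[w]$ consists of all points except $w$ and is closed under $R$.
2. In $\mathfrak A^\kappa_Z$ the points satisfying $D_K$ are exactly the $v_\xi$ and the $z_f$ $(f\in Z)$. The only point satisfying $\rho_K$ is $w$. Each $v_{\xi,i}$ satisfies $D_{K-1}$.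
3. $\gamma_K$ is valid at $w$ in $\mathfrak A^\kappa_{{}^\kappa2}$.
4. If $|Z|\le\kappa$, then $\gamma_K$ is not valid at $w$ in $\mathfrak A^\kappa_Z$.

*Proof.* **Part 1 separates the old points from the gadget.** By (i), points of $W\setminus\{w\}$ do not see $w$ in $\mathfrak A$, and no new arrow leaves them. So their successors are the same as in $\mathfrak A$ and lie in $W\setminus\{w\}$; truth of closed formulae at these points is therefore unchanged. By (i) and the new arrows, $w$ sees everything except $w$, and no point sees $w$. So $R[w]$ is closed under $R$.

**Part 2 identifies the marked points.** The only successor of $v_{\xi,i}$ is $e$, which satisfies $D_{K-2}$, so $v_{\xi,i}\Vdash D_{K-1}$. The points $v_\xi$ and $z_f$ have successors, and all these are of the form $v_{\eta,i}$, so they satisfy $D_K$. Points of $W\setminus\{w\}$ do not satisfy $D_K$ by (ii) and Part 1. The $v_{\xi,i}$ do not, by exclusivity. If $w$ satisfied $D_K$, its successor $v_0$ would satisfy $D_{K-1}$ as well as $D_K$, which is impossible. Finally, the points $v_\xi$ and $z_f$ are seen only by $w$, so $\rho_K$ is true exactly at $w$.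

**Part 3 uses that all $f$ are present.** Suppose $w\Vdash\Box(D_K\to\Diamond q)$ under some valuation. Every $v_\xi$ satisfies $D_K$, hence $\Diamond q$; choose $f(\xi)$ with $v_{\xi,f(\xi)}\Vdash q$. Then $z_f$ satisfies $D_K\wedge\Box q$ and $w$ sees $z_f$.

**Part 4 uses that few $f$ are present.** The set $Z\cup\{1-g:g\in Z\}$ has size at most $\kappa<2^\kappa$, so there is $f$ with $f\notin Z$ and $1-f\notin Z$. Let $q$ be true exactly at the points $v_{\xi,f(\xi)}$, $\xi<\kappa$. Each $v_\xi$ satisfies $\Diamond q\wedge\neg\Box q$. Let $g\in Z$. Since $g\ne1-f$, there is $\xi$ with $g(\xi)=f(\xi)$, so $z_g\Vdash\Diamond q$. Since $g\ne f$, there is $\xi$ with $g(\xi)\neq f(\xi)$, so $z_g\not\Vdash\Box q$. By Part 2, all points with $D_K$ satisfy $\Diamond q$ and none satisfies $\Box q$. So the antecedent of $\gamma_K$ is true at $w$ and the consequent is false. $\blacksquare$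

**Lemma 3.** Let $(\mathfrak A,w)$ be $K$-good and $\kappa\ge|W|$ infinite. Let $\varphi=\rho_K\to(\alpha\wedge(\beta\vee\gamma_K))$, where $\beta$ does not contain the variable $q$. Suppose that in every $\mathfrak A^\kappa_Z$ $(Z\subseteq{}^\kappa2)$, $\alpha$ is valid at $w$ and $\beta$ is not valid at $w$. Then $\varphi$ is not an LS-formula. In particular $\varphi$ is neither globally nor locally $\mathrm{FO}\mu$-definable.

*Proof.* **Step 1: $\varphi$ is valid in the big frame $\mathfrak A^\kappa_{{}^\kappa2}$.** At points other than $w$, $\rho_K$ is false by Lemma 2(2), so $\varphi$ is valid there. At $w$, $\alpha$ is valid by assumption and $\gamma_K$ by Lemma 2(3).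

**Step 2: $\varphi$ fails in all small substructures around a certain set.** Let $X=W\cup\{v_\xi,v_{\xi,0},v_{\xi,1}:\xi<\kappa\}$, so $|X|=\kappa$. The only points outside $X$ are the $z_f$. So a substructure that contains $X$ and has size at most $\kappa$ is $\mathfrak A^\kappa_Z$ for some $Z$ with $|Z|\le\kappa$. There $\rho_K$ is true at $w$, $\beta$ is not valid at $w$ by assumption, and $\gamma_K$ is not valid at $w$ by Lemma 2(4). The only variable of $\gamma_K$ is $q$, so by (V2) $\beta\vee\gamma_K$ is not valid at $w$. By (V1), neither is $\varphi$.

So $\varphi$ is not an LS-formula. By Lemma 1 it is not globally $\mathrm{FO}\mu$-definable, hence not locally either. $\blacksquare$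

*Example.* In the $2$-good frame above take $\alpha=\top$, $\beta=\bot$, $\kappa=\omega$: the formula $\rho_2\to(\top\wedge(\bot\vee\gamma_2))$ is not an LS-formula.

## 5. Words as compositions of definable relations: proof of Theorem A

We now need hypotheses $\alpha$ and a conclusion $\beta$ such that whether $\alpha$ forces $\beta$ is undecidable, while validity of $\alpha$ at a point is *first-order*; in the yes case $\varphi$ will amount to $\rho_K\to\alpha$. Equations between words do this.

By Markov (1947) and Post (1947) there are a finite alphabet $\Sigma=\{c_1,\dots,c_\ell\}$, $\ell\ge1$, and a finite set $E$ of pairs of words over $\Sigma$ such that the following is undecidable: given words $s,t$, does $s\equiv t$ hold, where $\equiv$ is the congruence on $\Sigma^*$ generated by $E$? Concretely, $s\equiv t$ iff $s$ and $t$ are connected by a finite chain of replacements of $rur'$ by $rvr'$, or conversely, with $(u,v)\in E$. Let $M=\Sigma^*/{\equiv}$, let $1\in M$ be the class of the empty word, and write $mu$ for the product of $m\in M$ with the class of $u$.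

**The formulae.** Points marked by a closed formula $\chi$ will play the elements of the monoid, and a letter $c_i$ will move from one marked point to another through an intermediate point labelled $i$. Let
$$\chi=\Diamond\top\wedge\bigwedge_{j=0}^{\ell}\neg\Diamond D_j,\qquad\langle c_i\rangle\psi=\Diamond\big(\Diamond D_i\wedge\Diamond(\chi\wedge\psi)\big)\quad(1\le i\le\ell),$$
and for a word $u=d_1\cdots d_k$ let $\langle u\rangle\psi=\langle d_1\rangle\cdots\langle d_k\rangle\psi$, with $\langle u\rangle\psi=\psi$ for the empty word. Unwinding the definition, $\langle c_i\rangle$ is the diamond of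
$$R_{c_i}=\{(x,y):\exists z\,(xRz,\ z\Vdash\Diamond D_i,\ zRy,\ y\Vdash\chi)\},$$
which is first-order definable, and $\langle u\rangle$ is the diamond of $R_u=R_{d_1}\circ\cdots\circ R_{d_k}$ (first $R_{d_1}$, then the next; the identity for the empty word).

* **(V4)** $\langle u\rangle p\to\langle v\rangle p$ is valid at $x$ iff $R_u[x]\subseteq R_v[x]$.

If $y\in R_u[x]\setminus R_v[x]$, making $p$ true only at $y$ refutes the formula. If the inclusion holds, a point of $R_u[x]$ where $p$ is true is also a point of $R_v[x]$.

Let $K=\ell+1$, let $p$ and $q$ be different variables, and put
$$\alpha=(\Diamond\Diamond p\to\Diamond p)\wedge\bigwedge_{(u,v)\in E}\Box\big(\chi\to(\langle u\rangle p\leftrightarrow\langle v\rangle p)\big),\qquad\beta_{s,t}=\Box\big(\chi\to(\langle s\rangle p\to\langle t\rangle p)\big),$$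
$$\varphi_{s,t}=\rho_K\to\big(\alpha\wedge(\beta_{s,t}\vee\gamma_K)\big).$$
The map $(s,t)\mapsto\varphi_{s,t}$ is computable.

**Step (a): if $s\equiv t$, then $\varphi_{s,t}$ is locally first-order definable.** The purpose is to show that valid $\alpha$ forces valid $\beta_{s,t}$, so that the disjunction is superfluous.

By (V1), (V3) and (V4), $\alpha$ is valid at $x$ iff the following first-order formula $\alpha^*(x)$ holds: $\forall y\forall z(xRy\wedge yRz\to xRz)$, and for all $(u,v)\in E$,
$$\forall y\big(xRy\wedge\chi(y)\to\forall z(R_u(y,z)\leftrightarrow R_v(y,z))\big).$$

*Claim.* If $\alpha$ is valid at a point $w$ of a frame, then so is $\beta_{s,t}$.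

Let $U=\{x\in R[w]:x\Vdash\chi\}$. If $x\in U$ and $xR_{c_i}y$, then $y$ is reached from $x$ by two $R$-steps, so $y\in R[w]$ because $R[w]$ is closed under $R$; and $y\Vdash\chi$ by definition of $R_{c_i}$. So $y\in U$. Hence $R_r[x]\subseteq U$ for every $x\in U$ and every word $r$. By validity of $\alpha$, $R_u[y]=R_v[y]$ for all $y\in U$ and $(u,v)\in E$. So for $x\in U$ and words $r,r'$,
$$R_{rur'}[x]=\bigcup_{y\in R_r[x]}\ \bigcup_{z\in R_u[y]}R_{r'}[z]=\bigcup_{y\in R_r[x]}\ \bigcup_{z\in R_v[y]}R_{r'}[z]=R_{rvr'}[x].$$
Following the chain of replacements from $s$ to $t$, we get $R_s[x]=R_t[x]$ for all $x\in U$. By (V4) and (V1), $\beta_{s,t}$ is valid at $w$. This proves the claim. (The words in the chain may be arbitrarily long, so the points $y$ may be arbitrarily far from $x$; this is where closure of $R[w]$ is needed.)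

So $\alpha\wedge(\beta_{s,t}\vee\gamma_K)$ is valid at a point iff $\alpha$ is. By (V1), $\varphi_{s,t}$ is locally equivalent to the first-order formula $\rho_K(x)\to\alpha^*(x)$.

**Step (b): if $s\not\equiv t$, then $\varphi_{s,t}$ is not an LS-formula.** The purpose is to build from $M$ a $K$-good frame that meets the assumptions of Lemma 3.

Let $\mathfrak A$ have the domain $\{w\}\cup M\cup(M\times\{1,\dots,\ell\})\cup\{e_0,\dots,e_\ell\}$ (a disjoint union, countable) and the arrows

* $wRx$ for all $x\neq w$;
* $mR(m,i)$, $\ (m,i)R\,mc_i$, $\ (m,i)R\,e_i$ for $m\in M$, $1\le i\le\ell$;
* $e_{j+1}Re_j$ for $0\le j<\ell$.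

*A case to draw.* Let $\ell=1$ and $E=\{(c_1c_1,\text{empty word})\}$. Then $M=\{1,g\}$ with $g=1c_1$, and $K=2$. The arrows apart from those of $w$ are $1\to(1,1)\to g\to(g,1)\to1$, both $(1,1)\to e_1$ and $(g,1)\to e_1$, and $e_1\to e_0$. The points satisfying $\chi$ are $1$ and $g$. From $1$, the relation $R_{c_1}$ leads exactly to $g$, and from $g$ exactly to $1$, so $R_{c_1c_1}$ is the identity on $M$, as $E$ demands. Note that $\Diamond\Diamond p\to\Diamond p$ is not valid at the point $1$, which sees only $(1,1)$ and not $e_1$. This is the third obstacle of Section 3, and the guard $\rho_K$ is there for it.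

*$K$-goodness.* (i) holds by the choice of arrows. Each $e_j$ satisfies $D_j$. From each $m$ and each $(m,i)$ an infinite path starts (keep multiplying, for example $m,(m,1),mc_1,(mc_1,1),\dots$), so these points satisfy no $D_j$. Since $j\le\ell<K$ for the $e_j$, exclusivity gives (ii). For (iii) take $e=e_{\ell-1}$, which satisfies $D_{\ell-1}=D_{K-2}$.

Let $\kappa=\omega$ and consider any $\mathfrak A^\omega_Z$. By Lemma 2(1), truth of closed formulae at the old points other than $w$ is as in $\mathfrak A$.

*The points of $R[w]$ satisfying $\chi$ are exactly those of $M$.* The successors of $m$ are $(m,1),\dots,(m,\ell)$. There is at least one, and they satisfy no $D_j$, so $m\Vdash\chi$. All others fail $\chi$: $(m,i)$ sees $e_i\Vdash D_i$; $e_0$ has no successor; $e_j$ with $j\ge1$ sees $e_{j-1}\Vdash D_{j-1}$; $v_{\xi,i}$ sees $e_{\ell-1}\Vdash D_{\ell-1}$; and $v_\xi$, $z_f$ see points satisfying $D_{K-1}=D_\ell$. All these indices lie between $0$ and $\ell$.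

*For $m\in M$, $R_{c_i}[m]=\{mc_i\}$.* A successor $(m,j)$ of $m$ has the successors $e_j\Vdash D_j$ and $mc_j$, which satisfies no $D$. So $(m,j)\Vdash\Diamond D_i$ iff $i=j$. Of the two successors of $(m,i)$, only $mc_i$ satisfies $\chi$.

*Conclusion of the step.* By induction on the length of $u$, $R_u[m]=\{mu\}$ for all words $u$. If $(u,v)\in E$, then $mu=mv$, so $R_u[m]=R_v[m]$ for all $m\in M$. Together with the closure of $R[w]$ (Lemma 2(1)) and (V1), (V3), (V4), $\alpha$ is valid at $w$. On the other hand, $R_s[1]$ and $R_t[1]$ are singletons that consist of the classes of $s$ and $t$, which differ. So by (V4) and (V1) $\beta_{s,t}$ is not valid at $w$. This holds for every $Z$, and $q$ does not occur in $\beta_{s,t}$. Lemma 3 shows that $\varphi_{s,t}$ is not an LS-formula.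

**Step (c): the reduction.** Let $\mathcal C$ be as in Theorem A. By (a) and (b), $\varphi_{s,t}\in\mathcal C$ iff $s\equiv t$. Hence $\mathcal C$ is undecidable. Choosing $E$ with $\Sigma^0_1$-complete word problem, as Post's and Markov's constructions give, yields $\Sigma^0_1$-hardness. This proves Theorem A and, with (1), the conjecture and its global version: local $\mathrm{FO}\mu$-definability of $\mathrm{ML}(\sigma)$-formulae is undecidable for every finite non-empty $\sigma$. $\blacksquare$

The proof so far uses only Lemmas 1–3 and the Markov–Post theorem. The remaining two sections find the exact complexity.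

## 6. Arbitrary frame conditions as hypotheses: Theorem B

For unimodal $\delta,\tau$ write $\delta\models_g\tau$ if every frame with $\mathfrak F\Vdash\delta$ has $\mathfrak F\Vdash\tau$ (*global frame consequence*). For example, $(\Diamond\Diamond p\to\Diamond p)\models_g(\Diamond\Diamond\Diamond p\to\Diamond p)$, since in a transitive frame three steps can be replaced by one.

**Theorem B.** There is a computable map $(\delta,\tau)\mapsto\varphi_{\delta,\tau}\in\mathrm{ML}(\sigma)$ such that: if $\delta\models_g\tau$, then $\varphi_{\delta,\tau}$ is locally equivalent to a closed modal formula; if $\delta\not\models_g\tau$, then $\varphi_{\delta,\tau}$ is not an LS-formula (hence not even globally $\mathrm{FO}\mu$-definable). So $\models_g$ is many-one reducible to every class $\mathcal C$ that contains all formulae locally equivalent to closed ones and contains only LS-formulae. Examples are the classes of locally or globally FO-, $\mathrm{FO}\mu$- or FO(LFP)-definable formulae.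

The obvious adaptation of Section 5 puts $\delta$, suitably relativized, into $\alpha$ and $\tau$ into $\beta$. Then in the yes case we would get a formula equivalent to $\rho_K\to\alpha$. In Section 5 this was good enough because $\alpha$ was first-order; now $\alpha$ contains an arbitrary $\delta$, and nothing makes its validity expressible in $\mathrm{FO}\mu$. The way out is to put the *failure* of $\tau$ into $\alpha$ and take $\beta=\bot$. In the yes case $\alpha$ then is never valid, and $\varphi$ collapses to $\neg\rho_K$. But the failure of $\tau$ is an existential statement about valuations. So we let the frame itself carry the refuting valuation: instead of a variable $q_i$ we use a closed formula $\lambda_i$.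

*Proof.* Let $q_1,\dots,q_k$ be the variables of $\tau$; we may assume that $q$ does not occur in $\delta,\tau$. Put $K=k+3$, $\chi=\Diamond D_0\wedge\Diamond D_1$, and $\lambda_i=\Diamond D_{i+1}$ for $1\le i\le k$. For a formula $\psi$ let $\psi^\chi$ be obtained by relativizing boxes: $(\Box\psi)^\chi=\Box(\chi\to\psi^\chi)$, and the map commutes with Booleans. (For example, $\Diamond\psi=\neg\Box\neg\psi$ becomes $\Diamond(\chi\wedge\psi^\chi)$ up to equivalence.) Let $\tau'$ be the result of substituting $\lambda_i$ for $q_i$ in $\tau^\chi$; it is closed. Put
$$\alpha=(\Diamond\Diamond p\to\Diamond p)\wedge\Box(\chi\to\delta^\chi)\wedge\Diamond(\chi\wedge\neg\tau'),\qquad\varphi_{\delta,\tau}=\rho_K\to\big(\alpha\wedge(\bot\vee\gamma_K)\big).$$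

**Step 1: relativization works.** Suppose $R[w]$ is closed under $R$ in some frame. Let $U=\{x\in R[w]:x\Vdash\chi\}$ and, if $U\neq\emptyset$, $\mathfrak U=(U,R{\restriction}U)$. Then for every valuation $V$, every $x\in U$ and every unimodal formula $\psi$:
$$x\Vdash\psi^\chi\ \text{under }V\quad\text{iff}\quad\mathfrak U,x\Vdash\psi\ \text{under }V{\restriction}U.\tag{2}$$
We induct on $\psi$. Variables and Booleans are clear. For $\Box\psi$: the successors of $x$ lie in $R[w]$, since $x\in R[w]$. So those satisfying $\chi$ are exactly the successors of $x$ in $\mathfrak U$, and the induction hypothesis applies to them.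

**Step 2: if $\delta\models_g\tau$, then $\alpha$ is valid at no point of any frame.** Suppose $\alpha$ were valid at $w$. By (V3), $R[w]$ is closed under $R$. The third conjunct is closed and true at $w$, so $U\ne\emptyset$, and $\tau'$ is false at some $x\in U$. By the second conjunct and (V1), $\delta^\chi$ is valid at all points of $U$. Every valuation on $U$ extends to the whole frame, so $\mathfrak U\Vdash\delta$ by (2). Under a valuation of the whole frame that makes $q_i$ true exactly where $\lambda_i$ is true, $\tau^\chi$ has at $x$ the same value as $\tau'$, that is, false. By (2), $\tau$ fails at $x$ in $\mathfrak U$ under $V(q_i)=\{y\in U:y\Vdash\lambda_i\}$. So $\mathfrak U\Vdash\delta$ and $\mathfrak U\not\Vdash\tau$, a contradiction.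

Hence $\alpha\wedge(\bot\vee\gamma_K)$ is never valid at a point, and by (V1) $\varphi_{\delta,\tau}$ is valid at $w$ iff $\rho_K$ is false at $w$. So $\varphi_{\delta,\tau}$ is locally equivalent to the closed formula $\neg\rho_K$.

**Step 3: if $\delta\not\models_g\tau$, build a $K$-good frame from a counterexample.** Let $\mathfrak F=(W_F,S)\Vdash\delta$, and let $\tau$ fail at $x_0\in W_F$ under $V$. Let $\mathfrak A$ have the domain $\{w\}\cup W_F\cup\{e_0,\dots,e_{k+1}\}$ (disjoint union) and the arrows

* $wRx$ for all $x\ne w$;
* $e_{j+1}Re_j$ for $0\le j\le k$;
* for $x,y\in W_F$: $xRy$ iff $xSy$; also $xRe_0$ and $xRe_1$; and $xRe_{i+1}$ iff $x\in V(q_i)$, for $1\le i\le k$.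

So the arrows from $x$ to $e_2,\dots,e_{k+1}$ record the valuation at $x$. Each $e_j$ satisfies $D_j$. A point of $W_F$ has a successor satisfying $D_0$ and one satisfying $D_1$. So it does not satisfy $D_0$, as it has successors, and it does not satisfy any $D_{j+1}$, as then both successors would satisfy $D_j$, against exclusivity. Thus (ii) holds, since $j\le k+1<K$ for the $e_j$. (i) is clear, and (iii) holds with $e=e_{k+1}\Vdash D_{K-2}$.

Let $\kappa=|W|+\aleph_0$, where $W$ is the domain of $\mathfrak A$, and consider any $\mathfrak A^\kappa_Z$.

**Step 4: $\alpha$ is valid at $w$ in every $\mathfrak A^\kappa_Z$.** By Lemma 2(1), $R[w]$ is closed under $R$, so the first conjunct is valid at $w$.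

The points of $R[w]$ satisfying $\chi$ are exactly those of $W_F$. Points of $W_F$ see $e_0$ and $e_1$. By exclusivity, $\chi$ requires two different successors, and each $e_j$ and each $v_{\xi,i}$ has at most one. The successors of $v_\xi$ and $z_f$ all satisfy $D_{K-1}=D_{k+2}$, hence not $D_0$. So $\mathfrak U=\mathfrak F$. By (2) and $\mathfrak F\Vdash\delta$, $\delta^\chi$ is valid at all points of $U$, so the second conjunct is valid at $w$.

For $x\in W_F$ and $1\le i\le k$: the successors of $x$ in $W_F$ satisfy no $D_j$, and $e_{i+1}$ is the only one of the $e_j$ that satisfies $D_{i+1}$. So $x\Vdash\lambda_i$ iff $xRe_{i+1}$ iff $x\in V(q_i)$. By (2) applied to $\tau$ with this valuation, $\tau'$ fails at $x_0$. So the third conjunct is true at $w$.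

**Step 5: conclusion.** Lemma 3 with $\beta=\bot$ shows that $\varphi_{\delta,\tau}$ is not an LS-formula. So for $\mathcal C$ as in the theorem, $\varphi_{\delta,\tau}\in\mathcal C$ iff $\delta\models_g\tau$. The listed classes contain all formulae locally equivalent to closed ones, because closed formulae are first-order definable at a point, and they contain only LS-formulae by Lemma 1 and the remark after it. $\blacksquare$

## 7. The Lévy complexity of definability: Corollary C

Recall the Lévy hierarchy of formulae of set theory. $\Delta_0$-formulae have only bounded quantifiers $\exists a\in b$, $\forall a\in b$. $\Sigma_1$ is $\exists a$ followed by $\Delta_0$, $\Pi_1$ is $\forall a$ followed by $\Delta_0$, $\Pi_2$ is $\forall a$ followed by $\Sigma_1$, and $\Sigma_2$ is $\exists a$ followed by $\Pi_1$. A notion is $\Delta_n$ if it has both forms, provably in ZFC. For example, $a\subseteq b$ is $\Delta_0$, and $Q=\mathcal P(a)$ is $\Pi_1$: all members of $Q$ are subsets of $a$, and $\forall b(b\subseteq a\to b\in Q)$. A $\Pi_2$ set of integers is *complete* if every $\Pi_2$ set of integers is many-one reducible to it.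

**Corollary C.** The set of locally $\mathrm{FO}\mu$-definable $\mathrm{ML}(\sigma)$-formulae is many-one equivalent to the set of valid sentences of full second-order logic. Equivalently, it is a complete $\Pi_2$ set of integers in the Lévy hierarchy. The same holds for global $\mathrm{FO}\mu$-definability. In particular these sets are not arithmetical, and not definable in $n$-th order arithmetic for any $n$.

Two published theorems are used.

* **(T)** S. K. Thomason, *Reduction of second-order logic to modal logic*, Z. Math. Logik Grundlagen Math. 21 (1975) 107–114: validity in full second-order logic is effectively (many-one) reducible to $\models_g$ for unimodal formulae.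
* **(Vä)** J. Väänänen, *Second-order logic and foundations of mathematics*, Bull. Symbolic Logic 7 (2001): the set of valid second-order sentences is a complete $\Pi_2$ set of integers (Lévy hierarchy).

*Proof.* **Step 1: lower bound.** By (T), second-order validity reduces to $\models_g$. By Theorem B, $\models_g$ reduces to local, and also to global, $\mathrm{FO}\mu$-definability.

**Step 2: upper bound.** We write the definition of definability as a $\Pi_2$ formula. $\varphi$ is locally $\mathrm{FO}\mu$-definable iff
$$(\exists\theta\in\omega)\,\forall\mathfrak F\,\forall w\in\mathfrak F\,\forall Q\ \big[\,Q=\mathcal P(\mathfrak F)\ \to\ (\mathfrak F,w\Vdash\varphi\Leftrightarrow\mathfrak F\models\theta[w])\,\big],\tag{3}$$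
where $\theta$ ranges over codes of $\mathrm{FO}\mu$-formulae with the one free variable $x$, and $\mathcal P(\mathfrak F)$ is the power set of the domain. Given $Q$, both sides of $\Leftrightarrow$ are $\Delta_1$ in $\mathfrak F,w,Q,\varphi,\theta$. Indeed, satisfaction is defined by recursion on the formula, with set quantifiers bounded by $Q$: a propositional variable ranges over members of $Q$, and $t$ belongs to a least fixed point iff it belongs to every $Y\in Q$ that contains its image under the operator. One can say either that some function carrying out the recursion gives the value true, or that every such function does. The condition $Q=\mathcal P(\mathfrak F)$ is $\Pi_1$. So the bracket is $\Sigma_1$, and the part after $(\exists\theta\in\omega)$ is $\Pi_2$.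

It remains to absorb $\exists\theta\in\omega$. Dually, we show that $\Sigma_2$ is closed under $\forall\theta\in\omega$. Let $\Psi$ be $\Pi_1$. By Collection, $\forall\theta\in\omega\,\exists a\,\Psi(\theta,a)$ is equivalent to $\exists b\,\forall\theta\in\omega\,\exists a\in b\,\Psi(\theta,a)$. Here $\exists a\in b\,\Psi$ is again $\Pi_1$: its negation has the form $\forall a\in b\,\exists c\,\Psi_0$ with $\Psi_0\in\Delta_0$, which by Collection is equivalent to the $\Sigma_1$ formula $\exists d\,\forall a\in b\,\exists c\in d\,\Psi_0$. So the whole is $\Sigma_2$.

Hence (3) defines a $\Pi_2$ set of integers, and (Vä) gives a many-one reduction to second-order validity. The global case is identical, with sentences $\theta$, with $\mathfrak F\Vdash\varphi$ in place of $\mathfrak F,w\Vdash\varphi$, and without $w$. Steps 1 and 2 with (Vä) give many-one equivalence with second-order validity and $\Pi_2$-completeness.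

**Step 3: not definable in $n$-th order arithmetic.** Fix $n$. The set $T_n$ of true sentences of $n$-th order arithmetic is $\Delta_2$. To see this, let $b$ be the sequence $\omega,\mathcal P(\omega),\mathcal P(\mathcal P(\omega)),\dots$ of the length needed for $n$-th order arithmetic. "$b$ is this sequence" is $\Pi_1$, and truth of a sentence with quantifiers ranging over the members of the entries of $b$ is $\Delta_1$ in $b$. So truth can be written as $\exists b(\Pi_1\wedge\Delta_1)$, which is $\Sigma_2$, and as $\forall b(\Pi_1\to\Delta_1)$, which is $\Pi_2$. By completeness, $T_n$ is many-one reducible to each of our two sets. If one of these were definable in $n$-th order arithmetic, then so would be $T_n$, since the reduction is computable and hence arithmetically definable. This contradicts Tarski's theorem. The case $n=1$ says that the sets are not arithmetical. $\blacksquare$
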